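# A Cartesian square that routes faster than its factor

## The theorem: pendant leaves on a large clique

For a finite connected graph $G$, put one pebble on each vertex. In one step we choose a matching of $G$ and interchange the two pebbles at the ends of each chosen edge. The routing number $rt(G)$ is the number of steps that suffices for every rearrangement of the pebbles, and no smaller number does. Write $G\times G$ for the Cartesian product of $G$ with itself.

**Theorem 1.** Let $k\ge 2$ and put
$$m=2k,\qquad h=k,\qquad n=mh=2k^2,\qquad w=4n^2+2h,\qquad N=mw+2h .$$
Let $G_k$ be the following connected graph. It has a clique $Q$ on $N$ vertices, two distinct vertices $c_1,c_2\in Q$, and a set $L=L_1\sqcup L_2$ of $2n$ further vertices with $|L_1|=|L_2|=n$. Each vertex of $L_i$ is a leaf whose only neighbour is $c_i$. Then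
$$rt(G_k)\ \ge\ \tfrac52 n=5k^2,\qquad rt(G_k\times G_k)\ \le\ 2n+14h+5m+41=4k^2+24k+41 .$$
Consequently $rt(G_k\times G_k)<rt(G_k)$ for all $k\ge 26$; moreover $\limsup_k rt(G_k\times G_k)/rt(G_k)\le \tfrac45$ and $rt(G_k)-rt(G_k\times G_k)\to\infty$.

The consequences follow from the two displayed bounds. We have $5k^2-(4k^2+24k+41)=k(k-24)-41$. This tends to infinity, and for $k\ge 26$ it is at least $26\cdot 2-41=11>0$. The ratio of the two bounds tends to $4/5$. For $k=26$ the bounds read $rt(G_{26})\ge 3380$ and $rt(G_{26}\times G_{26})\le 3369$.

The theorem answers a question whose source is "Paths, flows, and routing" (https://www.math.ucsd.edu/~fan/research/cb/ch4.pdf): is $rt(G\times G)\ge rt(G)$ for every connected graph $G$? One expects a yes, because $G\times G$ contains many copies of $G$, has many more pebbles, and has twice the diameter. The theorem says no. We call $c_1,c_2$ the **hubs**. For orientation, $k=2$ gives $n=8$, $w=260$, $N=1044$: two bunches of $8$ leaves on a very large clique.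

## Matchings, routing numbers, products

**Definition (routing number).** A step applies a product of disjoint transpositions $(u_1w_1)\cdots(u_rw_r)$ with every $\{u_i,w_i\}\in E(G)$. For a permutation $\pi$ of $V(G)$, let $rt(G,\pi)$ be the least number of steps after which the pebble that started at $v$ is at $\pi(v)$, for every $v$. Then $rt(G)=\max_\pi rt(G,\pi)$.

*Example.* In the path $P_3$ a matching has at most one edge, so a step interchanges at most one pair of neighbouring pebbles. Reversing three pebbles creates three inversions, and one interchange of neighbours changes the number of inversions by one. So reversal needs $3$ steps. Sorting by neighbouring interchanges shows that $3$ steps always suffice, and $rt(P_3)=3$.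

**Definition (Cartesian product).** $G\times G'$ has vertex set $V(G)\times V(G')$. The vertices $(a,b)$ and $(a',b')$ are adjacent iff $a=a'$ and $bb'\in E(G')$, or $b=b'$ and $aa'\in E(G)$. A **fibre** is a set $V(G)\times\{b\}$ or $\{a\}\times V(G')$; it induces a copy of $G$ or of $G'$.

*Example.* $P_2\times P_2$ is the $4$-cycle.

If several processes run on pairwise disjoint vertex sets, they can run in parallel, since the union of their matchings is a matching. The shorter ones idle at the end.

**Recalled facts.**

1. $rt(G)\ge D(G)$, the diameter: a pebble moves along at most one edge per step.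
2. $rt(P_n)=n$ for $n\ge3$.
3. $rt(K_n)=2$ for $n\ge 3$. We use only "$\le 2$". On a cycle $x_i\mapsto x_{i+1}$ of the permutation (indices mod its length), first apply $x_i\mapsto x_{-i}$ and then $x_i\mapsto x_{1-i}$. Each is an involution, hence a step in a complete graph, and the composite is $x_i\mapsto x_{1+i}$. All cycles are treated in parallel.
4. König's theorem: the edge set of a $d$-regular bipartite multigraph is the union of $d$ disjoint perfect matchings.
5. $rt(G\times G')\le 2\,rt(G)+rt(G')$.

Here is a proof of fact 5, because its use of König's theorem will return. Take two copies of $V(G')$ as the sides of a bipartite multigraph, and for each pebble at $(a,b)$ with destination $(a',b')$ draw an edge from left $b$ to right $b'$. The multigraph is $|V(G)|$-regular. Decompose it into perfect matchings indexed by the elements $x\in V(G)$. First, inside each fibre $V(G)\times\{b\}$, move the pebble of matching $x$ to $(x,b)$; this takes $rt(G)$ steps. Now the pebbles in $\{x\}\times V(G')$ have distinct second destination coordinates, so $rt(G')$ steps bring each to its correct second coordinate. Finally $rt(G)$ steps inside the fibres $V(G)\times\{b'\}$ correct the first coordinate.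

For $G'=G$, fact 5 gives only $rt(G\times G)\le 3\,rt(G)$, so it cannot by itself produce a counterexample.

## Bounds that pass from $G$ to $G\times G$

Try the standard graphs first. For $P_2$: $rt(P_2)=1$, and the $4$-cycle has diameter $2$. For $K_n$ with $n\ge3$: $rt(K_n)=2=D(K_n\times K_n)$. For $P_n$ with $n\ge 3$: $rt(P_n)=n\le 2n-2=D(P_n\times P_n)$. In each case the diameter alone gives $rt(G\times G)\ge rt(G)$. The next statement says which lower bounds survive in general.

**Proposition 2.** Let $G$ be a finite connected graph with vertex set $V$.

1. $rt(G\times G)\ge 2D(G)$. Hence any counterexample must have $rt(G)>2D(G)$.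
2. Let $V=A\sqcup C\sqcup B$ with $C\ne\emptyset$ and no edge between $A$ and $B$. Then both $rt(G)$ and $rt(G\times G)$ are at least $2\min(|A|,|B|)/|C|$.

*Proof.* (1) Distances in a Cartesian product add over the coordinates, so $D(G\times G)=2D(G)$; apply fact 1. If $rt(G)\le 2D(G)$, then $rt(G)\le rt(G\times G)$.

(2) Let $p=\min(|A|,|B|)$ and choose $A'\subset A$, $B'\subset B$ of size $p$. In $G\times G$ take a permutation interchanging $A'\times V$ and $B'\times V$, and suppose it is routed in $T$ steps. There are no edges between $A\times V$ and $B\times V$. So each of the $p|V|$ pebbles going from $A'\times V$ to $B'\times V$ must at some step cross an edge from $A\times V$ to $C\times V$, and at some step cross an edge from $C\times V$ to $B\times V$. One use of an edge between $A\times V$ and $C\times V$ carries only one pebble out of $A\times V$, so there are at least $p|V|$ such uses. In the same way there are at least $p|V|$ uses of edges between $C\times V$ and $B\times V$. Each use occupies one vertex of $C\times V$ for that step. In one step a vertex is in at most one matching edge, so these at least $2p|V|$ pairs (vertex of $C\times V$, step) are distinct. Hence $2p|V|\le T\,|C|\,|V|$.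 For $G$ itself the same proof works without the factor $V$. $\square$

So a counterexample needs a graph whose routing number is large for a reason other than distance or a separator count. For $G_k$ the diameter is $3$, and (2) with $A=L_1$, $C=\{c_1\}$, $B=V\setminus(L_1\cup\{c_1\})$ gives
$$rt(G_k)\ge 2n,\qquad rt(G_k\times G_k)\ge 2n. \tag{1}$$
Next we show that $rt(G_k)$ exceeds $2n$ by at least a further $n/2$.

## Why $rt(G_k)\ge \frac52 n$

Write $G=G_k$, $L_1=\{a_1,\dots,a_n\}$, $L_2=\{b_1,\dots,b_n\}$. Let $\pi$ interchange $a_j$ and $b_j$ for all $j$ and fix everything else. Let $\alpha_j,\beta_j$ be the pebbles initially at $a_j,b_j$. Suppose $\pi$ is routed in $T$ steps. Let $\ell_i$ be the number of steps in which $c_i$ is matched to a leaf, and $k_i$ the number of steps in which $c_i$ is matched to a vertex of $Q$. A hub does at most one thing per step, so $\ell_i+k_i\le T$.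

**Step 1: each hub makes at least $n$ swaps into the clique.** Each $\alpha_j$ must leave $L_1\cup\{c_1\}$, and the only way is to move from $c_1$ to a vertex of $Q$. One step moves only one pebble out of $c_1$. So $k_1\ge n$, and by symmetry $k_2\ge n$.

**Step 2: together the hubs make at least $3n$ leaf swaps.** Fix $j$ and look at the first step that uses the edge at $a_j$ or the edge at $b_j$. Before it, $\alpha_j$ is still at $a_j$ and $\beta_j$ is still at $b_j$. So each of the leaves $a_j,b_j$ used in this step receives from its hub a pebble that is neither $\alpha_j$ nor $\beta_j$. That is a wrong pebble, so the leaf must be used again later. If exactly one of the two leaves is used in this step, it is used at least twice in all, and the other at least once, since its pebble must change. If both are used, each is used at least twice. In either case at least $3$ leaf swaps involve $\{a_j,b_j\}$. Each leaf swap involves exactly one leaf, so summing over $j$ gives $\ell_1+\ell_2\ge 3n$.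

**Step 3: add.** $5n\le \ell_1+\ell_2+k_1+k_2\le 2T$. Hence $rt(G)\ge \frac52 n=5k^2$. $\square$

*A check by hand.* The argument uses no property of the sizes. Take $n=1$ and $Q=\{c_1,c_2\}$: the graph is the path $a_1c_1c_2b_1$, and the bound says $T\ge 5/2$, so $T\ge3$. Three steps are enough. Swap both end edges, then the middle edge, then both end edges: the word $\alpha\,x\,y\,\beta$ becomes $x\,\alpha\,\beta\,y$, then $x\,\beta\,\alpha\,y$, then $\beta\,x\,y\,\alpha$.

## Where this lower bound breaks in the product

To prove $rt(G\times G)\ge rt(G)$, one would naturally lift $\pi$: send the pebble at $(x,v)$ to $(\pi(x),v)$, and repeat the count above, summed over all copies $(c_i,v)$ of the hubs, counting swaps in the first coordinate. If every pebble stayed in its fibre $V\times\{v\}$, each fibre would be routing $\pi$ and we would be done. But pebbles may change fibre.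

Step 1 survives: $n|V|$ pebbles must leave $(L_1\cup\{c_1\})\times V$, so there are at least $n|V|$ swaps from $\{c_1\}\times V$ into $Q\times V$, and similarly for $c_2$.

Step 2 does not. It rests on the sentence "before the first use of $a_j$ or $b_j$, the pebble $\beta_j$ is still at $b_j$". Take $u,v\in Q$ and let $\beta$ be the pebble starting at $(b_j,v)$, with destination $(a_j,v)$. It can travel
$$(b_j,v)\to(b_j,u)\to(c_2,u)\to(c_1,u)\to(c_1,v)\to(a_j,v).$$
The first and fourth moves change the second coordinate only. In the fibre $V\times\{v\}$ the first use of a leaf edge at $(a_j,v)$ or $(b_j,v)$ can be the last move above, and it delivers the right pebble. So the factor $3$ per pair is no longer forced; only $2$ is, which leads back to the bound $2n$ of (1).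

We now show that the waste really can be avoided: every permutation of $G\times G$ can be routed in $2n$ steps plus lower-order terms.

## Clusters in $G\times G$ and a cheap mixing move

Write $O=Q\times Q$, $A_b=Q\times\{b\}$ for $b\in L$, $B_a=\{a\}\times Q$ for $a\in L$, and $LL=L\times L$. These sets partition $V(G\times G)$. The $4n$ sets $A_b,B_a$ are the **satellites**; each induces a clique $K_N$. The set $O$ induces $K_N\times K_N$. The $4n^2$ vertices of $LL$ are called **cells**. "Cluster" means $O$ or a satellite.

By facts 3 and 5, $rt(K_N\times K_N)\le 2\cdot 2+2=6$, and a satellite needs at most $2$ steps. Hence: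

**(Mixing)** In $6$ steps one can simultaneously perform arbitrary permutations inside $O$ and inside every satellite.

So positions inside a cluster cost almost nothing; only transfers between clusters, or between a satellite and a cell, are expensive. All transfers pass through copies of the hubs. A satellite vertex $(q,b)\in A_b$ with $b\in L_i$ is a leaf hanging on $(q,c_i)\in O$. A cell $(a,b)$ with $a\in L_i$ and $b\in L_{i'}$ hangs on $(c_i,b)\in A_b$ and on $(a,c_{i'})\in B_a$.

*How much hub time there is.* A hub copy that serves leaves continuously spends about two steps per leaf: one to swap with the leaf and one to bring in the next pebble. In $2n$ steps it serves about $n$ leaves. Suppose each cell is served twice, once to evacuate what it holds and once to fill it correctly. That is $8n^2$ services for the $8n$ hub copies $(c_i,b)$, $(a,c_i)$, hence $n$ each, which is just what $2n$ steps allow. Likewise the hub copy $(q,c_i)$ has $n$ leaves $(q,b)$, $b\in L_i$, and can serve on average each of them once. So the two kinds of work must run at the same time, and almost every service must count.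

*Why batches.* A mixing costs $6$ steps. We let each mixing prepare $2h-1$ steps of hub work and use about $m$ such batches. Since $mh=n$, the hub work totals about $2n$ and the overhead is a constant times $m+h$. This is of order $k$ while $n$ is of order $k^2$.

**Choices.** Fix disjoint $U_1,U_2\subset Q$ with $c_i\in U_i$, $|U_i|=h$, and put $R=U_1\cup U_2$. Then $|Q\setminus R|=N-2h=mw$. Partition
$$Q\setminus R=\bigsqcup_{g\in\mathbb Z_m}Q_g,\quad |Q_g|=w,\qquad\qquad L_i=\bigsqcup_{g\in\mathbb Z_m}L_i^g,\quad |L_i^g|=h ,$$
put $\Lambda^g=L_1^g\cup L_2^g$ (of size $2h$), and write $g(a)=g$ for $a\in\Lambda^g$.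

**Lemma 3.** Let $\Lambda\subset L$ with $|\Lambda\cap L_i|\le h$ for $i=1,2$. In at most $2h-1$ steps inside $G[R\cup L]$ one can realise a permutation that, for $i=1,2$, interchanges $\Lambda\cap L_i$ with some subset of $U_i$ of the same size (bijectively in both directions) and fixes all other vertices.

*Proof.* The sets $U_1\cup L_1$ and $U_2\cup L_2$ are disjoint, so we treat $i=1,2$ in parallel. Let $\Lambda\cap L_i=\{\ell_1,\dots,\ell_p\}$ and $U_i=\{x_0=c_i,x_1,\dots,x_{h-1}\}$, so $p\le h$. In step $2t-1$ ($1\le t\le p$) swap along $c_i\ell_t$; in step $2t$ ($1\le t\le p-1$) swap along $c_ix_t$. Just before step $2t-1$ the hub holds the pebble from $x_{t-1}$. For $t=1$ this is clear, and for $t\ge2$ step $2t-2$ brought it there. So step $2t-1$ puts the pebble from $x_{t-1}$ on $\ell_t$, where it stays, and brings the pebble from $\ell_t$ to the hub. If $t\le p-1$, step $2t$ puts that pebble on $x_t$, where it stays. The pebble from $\ell_p$ ends at $x_0=c_i$. So $\{\ell_1,\dots,\ell_p\}$ and $\{x_0,\dots,x_{p-1}\}$ are interchanged and nothing else moves. This takes $2p-1$ steps, and none if $p=0$. $\square$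

*Example ($p=2$).* Pebbles $X_0,X_1,Y_1,Y_2$ start at $x_0,x_1,\ell_1,\ell_2$. After the swaps $c_i\ell_1$, $c_ix_1$, $c_i\ell_2$ these four vertices hold $Y_2,Y_1,X_0,X_1$.

## One batch: satellite exchange and cell service in parallel

**Which satellite serves which cell.** For $1\le j\le m/2$ let $D_j$ be the set of cells $z=(a,b)$ with $g(a)-g(b)\equiv j$ or $\equiv m/2+j\pmod m$. Put $K(z)=A_b$ in the first case and $K(z)=B_a$ in the second. As $j$ runs over $1,\dots,m/2$, the residues $j$ and $m/2+j$ run over all of $\mathbb Z_m$ once, so the $D_j$ partition $LL$. Each satellite is $K(z)$ for exactly $2h$ cells of each $D_j$. For $A_b$ they are the $(a,b)$ with $a\in\Lambda^{g(b)+j}$, and for $B_a$ they are the $(a,b)$ with $b\in\Lambda^{g(a)-m/2-j}$. In total each satellite is $K(z)$ for $\frac m2\cdot 2h=n$ cells.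

*Example.* For $m=4$, cells with $g(a)-g(b)\equiv1,2$ are served by $A_b$, and those with $g(a)-g(b)\equiv 3,0$ by $B_a$. $D_1$ consists of the differences $1,3$ and $D_2$ of the differences $2,0$.

**Lemma 4 (batch).** Let a configuration of pebbles and $j\in\{1,\dots,m/2\}$ be given, together with:

* for each satellite $K$, a set $\mathrm{Out}(K)$ of pebbles in $K$ and a set $\mathrm{In}(K)$ of pebbles in $O$ with $|\mathrm{Out}(K)|=|\mathrm{In}(K)|\le w$, the sets $\mathrm{In}(K)$ being pairwise disjoint;
* $D=D_j$ or $D=\emptyset$, and for each $z\in D$ a pebble $y_z$ lying in $K(z)$ and not in $\mathrm{Out}(K(z))$, the $y_z$ being distinct.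

Then in at most $2h+5$ steps one can move $\mathrm{Out}(K)$ into $O$ and $\mathrm{In}(K)$ into $K$ for all $K$, and, for all $z\in D$, move $y_z$ to $z$ and the pebble at $z$ into $K(z)$, while every other pebble stays in its cluster (or cell).

*Proof.* We first mix ($6$ steps), and then apply Lemma 3 simultaneously ($2h-1$ steps) in the following copies of $G[R\cup L]$:

* (a) for $q\in Q_g$: the copy $\{q\}\times(R\cup L)$, with a set $\Lambda\subset\Lambda^g$ to be chosen;
* (b) for $q\in Q_g$: the copy $(R\cup L)\times\{q\}$, with a set $\Lambda\subset\Lambda^g$ to be chosen;
* (c) if $D=D_j$, for $b\in L$: the copy $(R\cup L)\times\{b\}$, with $\Lambda=\Lambda^{g(b)+j}$;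
* (d) if $D=D_j$, for $a\in L$: the copy $\{a\}\times(R\cup L)$, with $\Lambda=\Lambda^{g(a)-m/2-j}$.

Since $|\Lambda^g\cap L_i|=h$, Lemma 3 applies each time.

**Step 1: the copies do not collide.** Lemma 3 touches only vertices of $R\cup\Lambda$. So (a) uses vertices of $(Q\setminus R)\times(R\cup L)$, and (b) uses vertices of $(R\cup L)\times(Q\setminus R)$. (c) uses $R\times L$ and cells with $g(a)-g(b)\equiv j$. (d) uses $L\times R$ and cells with $g(a)-g(b)\equiv m/2+j$. Type (a) has first coordinate in $Q\setminus R$, and the other three types have first coordinate in $R\cup L$. Type (b) has second coordinate in $Q\setminus R$, and (c), (d) have second coordinate in $R\cup L$. Types (c) and (d) are disjoint because $R\times L$, $L\times R$ and the two sets of cells are. Two copies of the same type differ in the fixed coordinate.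

**Step 2: what the mixing must prepare for the satellites.** Let $b\in\Lambda^g$. The $w$ vertices $(q,b)$ with $q\in Q_g$ lie in $A_b$, and (a) can exchange them with vertices $(q,u)\in O$, $u\in R$. Since $|\mathrm{Out}(A_b)|\le w$, choose $|\mathrm{Out}(A_b)|$ of these $w$ vertices, and let the mixing place $\mathrm{Out}(A_b)$ on them. Do this for all $b$. For each $q\in Q_g$ let $\Lambda$ be the set of those $b\in\Lambda^g$ for which $(q,b)$ was chosen. The permutation of Lemma 3 for this $q$ sends certain vertices of $\{q\}\times R$ to the chosen vertices $(q,b)$; let the mixing place the pebbles of $\mathrm{In}(A_b)$ on the vertices of $O$ that are sent to the chosen vertices of $A_b$. Treat the satellites $B_a$ and (b) in the same way. The required positions in $O$ are distinct. For one copy this holds since a permutation is injective, and different copies are disjoint by Step 1. Lemma 3 now moves $\mathrm{Out}(K)$ into $O$ and $\mathrm{In}(K)$ into $K$. The only vertices of $O$ it moves in (a) and (b) are those holding pebbles of the sets $\mathrm{In}(K)$.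

**Step 3: what the mixing must prepare for the cells.** Let $D=D_j$ and $z=(a,b)\in D_j$ with $K(z)=A_b$. Let the mixing place $y_z$ at the vertex of $R\times\{b\}\subset A_b$ that (c) sends to $z$. These $2h$ positions are distinct. They lie in $R\times\{b\}$, while $\mathrm{Out}(A_b)$ was placed in $(Q\setminus R)\times\{b\}$, so the two requirements are compatible. Then (c) moves $y_z$ to $z$, and the pebble at $z$ goes to $R\times\{b\}\subset K(z)$. For $K(z)=B_a$ use (d) in the same way.

All other pebbles are not moved by the applications of Lemma 3, so they stay in their cluster or cell. The total is at most $6+(2h-1)=2h+5$ steps. $\square$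

In all batches, a fibre $\{q\}\times G$ with $q\in Q_g$ uses only the $2h$ leaves in $\Lambda^g$, over and over, and never its other leaves. This does no harm, because mixing inside the satellites makes the exact exit vertex irrelevant.

## Which pebbles go in which batch: a König decomposition

Let $\sigma$ be the permutation of $V(G\times G)$ to be routed. A pebble is a **$T$-pebble**, a **$K$-pebble**, or an **$O$-pebble** if its destination lies in $LL$, in the satellite $K$, or in $O$, respectively. There are $4n^2$ $T$-pebbles, and $N$ $K$-pebbles for each satellite $K$.

**Fillers.** Lemma 4 needs as many pebbles going in as out. When we have no useful pebble to send in, we send a **filler**: an $O$-pebble currently lying in $O$. There are always enough. Of all the pebbles, $4nN+4n^2$ are not $O$-pebbles, so at any time $O$ contains at least $N^2-4nN-4n^2$ $O$-pebbles. A batch needs at most $4nw\le 2nN$ fillers, since $N\ge mw\ge 2w$. And $N\ge mw\ge 16n^2\ge 8n$, so $N^2\ge 8nN\ge 6nN+4n^2$, that is, $N^2-4nN-4n^2\ge 2nN$. Being $O$-pebbles, fillers are distinct from the $K$-pebbles and $T$-pebbles that a batch sends in.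

**A careless schedule jams.** A satellite can exchange at most $w$ pebbles per batch and holds $N=mw+2h$. To finish in about $m$ batches, nearly every pebble entering $K$ must be a $K$-pebble. Suppose each satellite sends out an arbitrary set of $w$ pebbles. For a fixed satellite $X$ it may happen that $m$ satellites each hold $w$ $X$-pebbles and send exactly these. Then $mw$ of the $4nw$ pebbles that arrived in $O$ are $X$-pebbles, while $X$ can take only $w$ in the next batch. At most $(4n-m)w$ pebbles have arrived for the other $4n-1$ satellites, which have $(4n-1)w$ free places. So at least $(m-1)w$ of those places cannot be filled by these arrivals. If $O$ contained no other useful pebbles, those places must take fillers, which later have to be removed again. We therefore want every satellite to send out pebbles such that each satellite receives equally many. A decomposition into perfect matchings does this, as in the proof of fact 5.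

**Stage 0 (one batch, $D=\emptyset$): remove the $T$-pebbles from the satellites.** $\mathrm{Out}(K)$ is the set of all $T$-pebbles in $K$ (at most $4n^2\le w$), and $\mathrm{In}(K)$ consists of fillers. Let $\gamma$ be the resulting configuration. In $\gamma$ no satellite contains a $T$-pebble; all $T$-pebbles lie in $O\cup LL$.

**The multigraph.** Take two copies of the set of satellites as left and right side. For every $K'$-pebble lying in $\gamma$ in a satellite $K$, draw an edge from left $K$ to right $K'$. All degrees are at most $N$. The deficiency of left $K$, meaning $N$ minus its degree, is the number of $O$-pebbles in $K$, since $K$ contains no $T$-pebbles. The deficiency of right $K'$ is the number of $K'$-pebbles lying in $O\cup LL$. Both sides have $4n$ vertices and the same number of edges, so the total deficiencies agree. Hence we can add dummy edges to make the multigraph $N$-regular. Assign to the left end of each dummy edge at $K$ its own $O$-pebble of $K$, and to the right end of each dummy edge at $K'$ its own $K'$-pebble lying in $O\cup LL$. A real edge has its pebble attached to both ends.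

By König's theorem the multigraph is the union of $N$ perfect matchings $r=1,\dots,N$. Let $e_r(K)$ be the pebble attached to the left end at $K$ of the edge of matching $r$, and $f_r(K)$ the pebble attached to the right end at $K$ of the edge of matching $r$. By construction:

* **Fact A.** For each $K$, $r\mapsto e_r(K)$ is a bijection onto the pebbles lying in $K$ in $\gamma$. None of these is a $T$-pebble. In particular all $e_r(K)$, over all pairs $(r,K)$, are distinct.
* **Fact B.** For each $K$, $r\mapsto f_r(K)$ is a bijection onto the $K$-pebbles. In particular all $f_r(K)$ are distinct.
* **Fact C.** Each $f_r(K)$ either equals $e_r(K')$ for some $K'$, with the same $r$ (real edge), or lies in $O\cup LL$ in $\gamma$ (dummy edge). In the latter case it is not any $e_{r'}(K'')$, since those lie in satellites in $\gamma$.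

*Example of the decomposition alone.* Let there be three satellites $X,Y,Z$ with $N=2$. Say $X$ holds a $Y$-pebble and a $Z$-pebble, $Y$ holds an $X$-pebble and an $O$-pebble, and $Z$ holds an $X$-pebble and a $Z$-pebble. The second $Y$-pebble lies in $O$. One dummy edge $Y\to Y$ is added. The matchings are $\{X\to Y,\ Y\to X,\ Z\to Z\}$ and $\{X\to Z,\ Z\to X,\ Y\to Y\ (\text{dummy})\}$. Here $e_2(Y)$ is the $O$-pebble in $Y$, and $f_2(Y)$ is the $Y$-pebble in $O$.

The plan is now visible. If in some batch every satellite sends out its $e_r$ for $r$ in some class of indices, then right after that batch the $f_r(K)$ for the same $r$ are in $O$, ready to enter $K$ in the next batch. Only those that lie in $LL$ in $\gamma$ are missing. Call $(r,K)$ **bad** if $f_r(K)$ lies in $LL$ in $\gamma$; there are at most $|LL|=4n^2$ bad pairs.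

## The pipeline of $m+2$ batches (Stage 1)

Partition $\{1,\dots,N\}=C_0\sqcup C_1\sqcup\dots\sqcup C_{m-1}$ with $|C_s|=w$ for $s\ge 1$ and $|C_0|=N-(m-1)w=w+2h$. The classes $C_1,\dots,C_{m-1}$ go through the pipeline. The pebbles $e_r(K)$ with $r\in C_0$ are a reserve, used to fill cells temporarily and to make room.

There are main batches $s=1,\dots,m$, and two extra batches $M_1,M_2$ between main batches $m/2$ and $m/2+1$.

**Main batch $s$:**

* $\mathrm{Out}(K)=\{e_r(K):r\in C_s\}$ for $s\le m-1$; $\mathrm{Out}(K)=\Phi(K)$ for $s=m$.
* $\mathrm{In}(K)=\Phi(K)$, a set of $w$ fillers, for $s=1$. For $s\ge 2$, $\mathrm{In}(K)$ consists of the $f_r(K)$ with $r\in C_{s-1}$ and $(r,K)$ not bad, completed by fillers to size $w$.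
* If $s\le m/2$: $D=D_s$, and the $y_z$ are distinct pebbles $e_r(K(z))$ with $r\in C_0$, not used before.
* If $s>m/2$: $D=D_{s-m/2}$, and $y_z$ is the $T$-pebble with destination $z$.

**Batch $M_1$ ($D=\emptyset$):** $\mathrm{Out}(K)$ is the set of all $T$-pebbles in $K$; $\mathrm{In}(K)$ consists of fillers.

**Batch $M_2$ ($D=\emptyset$):** $\mathrm{In}(K)$ is the set of the $n$ $T$-pebbles whose destination $z$ has $K(z)=K$; $\mathrm{Out}(K)$ consists of $n$ pebbles $e_r(K)$ with $r\in C_0$, not used before.

For $m=4$ the order is as follows, where "$e:C_s$" means the pebbles $e_r(K)$ with $r\in C_s$, and "$f:C_s$" is similar: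

1. main batch 1: out $e:C_1$, in $\Phi$, evacuate the cells of $D_1$;
2. main batch 2: out $e:C_2$, in $f:C_1$, evacuate the cells of $D_2$;
3. $M_1$: all $T$-pebbles from satellites to $O$;
4. $M_2$: each $T$-pebble to the satellite that serves its cell;
5. main batch 3: out $e:C_3$, in $f:C_2$, fill the cells of $D_1$;
6. main batch 4: out $\Phi$, in $f:C_3$, fill the cells of $D_2$.

The set $\Phi(K)$ opens the pipeline: at the start no $K$-pebble need be in $O$, so the first arrivals are fillers, and the last batch takes them out.

We must check that each batch satisfies the hypotheses of Lemma 4. It helps to list once what is ever taken out of where during Stage 1. *Out of a satellite $K$:* the $e_r(K)$ with $r\in C_s$ in main batch $s$; $\Phi(K)$ in main batch $m$; some $e_r(K)$ with $r\in C_0$; and $T$-pebbles. *Out of $O$:* fillers, scheduled $f_r(K)$, and $T$-pebbles.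

**Step 1: the reserve suffices and stays in place.** Each satellite supplies $n$ pebbles $y_z$ in the first half (it serves $n$ cells) and $n$ pebbles in $M_2$, all from $\{e_r(K):r\in C_0\}$. This is possible since $|C_0|\ge w\ge 2n$. A pebble $e_r(K)$ with $r\in C_0$ stays in $K$ until used. By the list, anything else removed from $K$ is an $e_{r'}(K)$ with $r'\ne r$, a pebble of $\Phi(K)$, or a $T$-pebble. It is none of these: the $e$'s are distinct, $\Phi(K)$ was in $O$ just before main batch 1 while $e_r(K)$ was in $K$, and no $e_r(K)$ is a $T$-pebble by Fact A. Also $y_z\notin\mathrm{Out}(K(z))$ in the first half, because $s\le m/2\le m-1$ and $C_s\cap C_0=\emptyset$.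

**Step 2: the outgoing sets are in place.** For $1\le s\le m-1$ and $r\in C_s$, $e_r(K)$ stays in $K$ until main batch $s$, for the same reason. The set $\Phi(K)$ stays in $K$ from main batch $1$ to main batch $m$: its members are $O$-pebbles, so not $T$-pebbles, and they are none of the $e_{r'}(K)$, since they were in $O$ in $\gamma$.

**Step 3: the incoming sets are in $O$.** Let $s\ge2$, $r\in C_{s-1}$, $(r,K)$ not bad. We claim that $f_r(K)$ lies in $O$ just before main batch $s$. By Fact C and since $(r,K)$ is not bad, either $f_r(K)=e_r(K')$ for some $K'$, and then it entered $O$ in main batch $s-1$, or it was in $O$ in $\gamma$. It has not left $O$ since then. What leaves $O$ is a filler (an $O$-pebble), a $T$-pebble, or a scheduled $f_{r'}(K'')$. But $f_r(K)$ is a $K$-pebble, and it is scheduled only once, in main batch $s$, by Fact B. The sets $\mathrm{In}(K)$ of one batch can be taken disjoint, by Fact B and because there are enough fillers. In every main batch $|\mathrm{Out}(K)|=|\mathrm{In}(K)|=w$.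

**Step 4: the $T$-pebbles.** In $\gamma$ they lie in $O\cup LL$. In the first half no $T$-pebble leaves $O$, since only fillers and $f$'s go in. Every cell $z$ is exchanged exactly once, because the $D_s$ with $1\le s\le m/2$ partition $LL$. It receives an $e_r(K(z))$, which is not a $T$-pebble by Fact A, and what it held goes into $K(z)$. The pebbles removed from satellites in the first half are all $e$'s, so a $T$-pebble evacuated into a satellite remains there. Hence after main batch $m/2$ no $T$-pebble is in $LL$, and each satellite holds at most $n$ $T$-pebbles. Since $n\le w$, batch $M_1$ is allowed, and after it all $T$-pebbles are in $O$. So $M_2$ is allowed, its sets having $n\le w$ elements; after it the $T$-pebble with destination $z$ is in $K(z)$. It stays there until used as $y_z$, because the sets $\mathrm{Out}(K)$ in the second half are $e$'s or $\Phi(K)$ and contain no $T$-pebbles. For the same reason $y_z\notin\mathrm{Out}(K(z))$.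

So all batches are legal.

**Step 5: what Stage 1 has achieved.** In the second half every cell is again exchanged exactly once, and receives its own $T$-pebble. So every cell of $LL$ holds its correct pebble.

Next, let $1\le s'\le m-1$, $r\in C_{s'}$, $(r,K)$ not bad. We claim that $f_r(K)$ is now in $K$. It was inserted in main batch $s'+1$. Suppose it was removed later. It is neither a $T$-pebble nor an $O$-pebble, hence not in $\Phi(K)$, so by the list it would be removed as some $e_{r'}(K)$. By Facts A and C, $f_r(K)=e_{r'}(K)$ forces $r'=r\in C_{s'}$. But $e_r(K)$ with $r\in C_{s'}$ is removed in main batch $s'$, which is before the insertion. This is a contradiction.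

For a given $K$ these are at least $(m-1)w-4n^2$ distinct $K$-pebbles in $K$. Hence the number of pebbles in $K$ that are not $K$-pebbles, called **wrong** pebbles, is at most
$$N-\big((m-1)w-4n^2\big)=w+2h+4n^2=2w. \tag{2}$$
This is the reason for the choice $w=4n^2+2h$: the remainder fits into two batches.

## Cleaning up and counting steps

**Stage 2 (two batches, $D=\emptyset$): replace wrong pebbles by $O$-pebbles.** Move all the wrong pebbles counted in (2) from each $K$ to $O$, at most $w$ per batch, with fillers as $\mathrm{In}(K)$. Afterwards the wrong pebbles in $K$ are exactly the inserted fillers, at most $2w$ of them. Cells were not touched, so $LL$ is still correct. All satellites contain only their own pebbles and $O$-pebbles, so every $K$-pebble not in $K$ lies in $O$. The number of such $K$-pebbles is $N$ minus the number of $K$-pebbles in $K$, which equals the number of wrong pebbles in $K$.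

**Stage 3 (two batches, $D=\emptyset$): bring in the missing pebbles.** Exchange the wrong pebbles of $K$, at most $w$ per batch, for the missing $K$-pebbles. The sets $\mathrm{In}(K)$ are disjoint because they consist of $K$-pebbles for different $K$. Now every satellite contains exactly its own pebbles and $LL$ is correct, so $O$ contains exactly the $O$-pebbles.

**Stage 4 (one mixing): put everything in its place.** One mixing, $6$ steps, brings every pebble to its destination.

**The count.** There are $1+(m+2)+2+2=m+7$ batches of at most $2h+5$ steps each, and $6$ more steps:
$$rt(G\times G)\le (m+7)(2h+5)+6=2mh+14h+5m+41=2n+14h+5m+41 .$$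
With $h=k$, $m=2k$, $n=2k^2$ this is $4k^2+24k+41$. Together with $rt(G_k)\ge 5k^2$, this proves Theorem 1. $\blacksquare$

## The order of $rt(G_k\times G_k)$ and the ratio $4/5$

The separator bound (1) gives $rt(G_k\times G_k)\ge 2n=4k^2$, so
$$4k^2\ \le\ rt(G_k\times G_k)\ \le\ 4k^2+24k+41,\qquad rt(G_k)\ge 5k^2 .$$
Hence $rt(G_k\times G_k)=(2+o(1))n$: for this family the routing above is optimal to leading order, and
$$\inf_G\frac{rt(G\times G)}{rt(G)}\le\frac45 .$$
Nothing here shows that $4/5$ is the optimal constant. By Proposition 2, any $G$ with $rt(G\times G)<rt(G)$ has $rt(G)>2D(G)$, and its routing number exceeds every separator bound $2\min(|A|,|B|)/|C|$, since $rt(G\times G)$ is at least as large as each of these. For $G_k$ the excess over $2n$ comes from the wrong first pebble in Step 2 of the lower bound, which is the one step that did not lift to the product.
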